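# Trees for commensurated duality subgroups of codimension one

## 1. Groups exhausted by subgroups commensurable with $H$

Two subgroups $K,L$ of a group $G$ are commensurable if $K\cap L$ has finite index in both. This is an equivalence relation: if $K,L$ are commensurable and $L,M$ are commensurable, then $|K\cap L:K\cap L\cap M|\le|L:L\cap M|<\infty$, so $K\cap L\cap M$ has finite index in $K$, and by symmetry in $M$. The commensurator $\mathrm{Comm}_G(H)$ is the set of $g\in G$ such that $H\cap gHg^{-1}$ has finite index in both $H$ and $gHg^{-1}$. It is a subgroup of $G$. For instance, in $G=\langle a,t\mid tat^{-1}=a^m\rangle$ with $m\ge 1$ and $H=\langle a\rangle$, we have $tHt^{-1}=\langle a^m\rangle$, of index $m$ in $H$; so $t$ and $a$ lie in $\mathrm{Comm}_G(H)$, and $\mathrm{Comm}_G(H)=G$.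

A $G$-tree is a tree on which $G$ acts by automorphisms without inversions, meaning that no element interchanges the two ends of an edge. So the stabilizer of an edge fixes both its ends.

This lecture is about the following question: given $H\le G$ with $\mathrm{Comm}_G(H)=G$, when is there a $G$-tree all of whose vertex and edge stabilizers are commensurable with $H$? In one situation the tree can be written down at once.

**Proposition 1.1.** Let $K_0\le K_1\le K_2\le\cdots$ be subgroups of $G$, each commensurable with $H$, with $\bigcup_iK_i=G$. Then there is a $G$-tree with all vertex and edge stabilizers commensurable with $H$.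

**Proof.** Let the vertex set be $\bigsqcup_{i\ge0}G/K_i$, and join $gK_i$ to $gK_{i+1}$ for all $g\in G$ and $i\ge0$. Say that $gK_i$ has level $i$. Adjacent vertices have levels differing by $1$, and each vertex of level $i$ has exactly one neighbor of level $i+1$.

The graph is connected: given $gK_i$ and $g'K_j$, choose $k\ge i,j$ with $g^{-1}g'\in K_k$; going up from both, we meet at $gK_k=g'K_k$. It has no circuit: a vertex of lowest level on a circuit would have two distinct neighbors one level up. So it is a tree. The group $G$ acts by left multiplication and preserves levels, so there are no inversions. The stabilizer of $gK_i$ is $gK_ig^{-1}$, and that of the edge from $gK_i$ to $gK_{i+1}$ is also $gK_ig^{-1}$. Now $g\in K_k$ for some $k$, so $gHg^{-1}$ is commensurable with $gK_kg^{-1}=K_k$, hence with $H$; and $gK_ig^{-1}$ is commensurable with $gHg^{-1}$. $\square$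

For example, $G=\mathbb Q$, $H=\mathbb Z$, $K_i=\frac1{i!}\mathbb Z$ gives a tree with infinite cyclic stabilizers, although $\mathbb Q$ is not finitely generated.

What changes in general? Take $G=\mathbb Z^2$ and $H=\mathbb Z\times0$. Every subgroup commensurable with $H$ lies in $H$ (an element with nonzero second coordinate has no nonzero multiple in $H$), so there is no exhausting chain. The tree here is a line, on which $G$ translates through the second coordinate. For $\langle a,t\mid tat^{-1}=a^m\rangle$ it is the Bass–Serre tree of the HNN extension. In general we are handed neither a chain nor a splitting: something has to force a tree to exist, and that something will be homological dimension.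

## 2. Duality subgroups of codimension one

The cohomological dimension of $G$ is $\operatorname{cd}G=\sup\{k:H^k(G,M)\ne0\text{ for some }\mathbb ZG\text{-module }M\}$. A group $K$ is of type $FP$ if the trivial module $\mathbb Z$ has a finite resolution by finitely generated projective $\mathbb ZK$-modules. A group $K$ is a $PD^m$-group if it is of type $FP$, $H^i(K,\mathbb ZK)=0$ for $i\ne m$, and $H^m(K,\mathbb ZK)\cong\mathbb Z$ as abelian groups. For example $\mathbb Z^m$ is a $PD^m$-group, and the trivial group is a $PD^0$-group.

The following is stated as a conjecture in "Generalisations of the Almost Stability Theorem", https://theses.gla.ac.uk/1465/1/2009walker1phd.pdf.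

**Conjecture B.** Let $G$ be a group of cohomological dimension $n<\infty$. Let $H$ be a $PD^{n-1}$ subgroup of $G$ such that $\mathrm{Comm}_G(H)=G$. Then there exists a $G$-tree $T$ with edge and vertex stabilizers commensurable with $H$.

We shall prove that Conjecture B is true, for arbitrary $G$, with no finite generation or countability assumption. From now on we work over $\mathbb Q$: write $H^i(K,-)=\operatorname{Ext}^i_{\mathbb QK}(\mathbb Q,-)$, let $\operatorname{cd}_{\mathbb Q}$ be the corresponding dimension, and let "type $FP$ over $\mathbb Q$" mean that $\mathbb Q$ has a finite resolution by finitely generated projective $\mathbb QK$-modules.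

**Theorem 2.1.** Let $n\ge1$, let $G$ be a group with $\operatorname{cd}_{\mathbb Q}G\le n$, and let $H\le G$ be of type $FP$ over $\mathbb Q$ with $H^i(H,\mathbb QH)=0$ for $i\ne n-1$ and $\mathrm{Comm}_G(H)=G$. Then there is a $G$-tree (no inversions) all of whose edge and vertex stabilizers are commensurable with $H$.

**Theorem 2.1 implies Conjecture B.** In Conjecture B we have $n\ge1$, since $H^{n-1}(H,\mathbb ZH)\ne0$. Tensoring a projective resolution of length $n$ with $\mathbb Q$ shows $\operatorname{cd}_{\mathbb Q}G\le n$. Let $P_*\to\mathbb Z$ be a finite resolution by finitely generated projective $\mathbb ZH$-modules. Then $\mathbb Q\otimes P_*$ shows that $H$ is of type $FP$ over $\mathbb Q$. As the $P_i$ are finitely generated projective, $\operatorname{Hom}(P_*,\mathbb ZH)\otimes\mathbb Q=\operatorname{Hom}(P_*,\mathbb QH)$, and $\mathbb Q$ is flat, so $H^i(H,\mathbb QH)=H^i(H,\mathbb ZH)\otimes\mathbb Q=0$ for $i\ne n-1$.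

**Textbook facts used.** (i) If $K$ is of type $FP$ over $\mathbb Q$, then every $H^q(K,-)$ commutes with direct sums, because $\operatorname{Hom}(P,-)$ does for $P$ finitely generated projective; and finite-index subgroups of $K$ are of type $FP$ over $\mathbb Q$. (ii) If $K'\le K$ has finite index, then restriction $H^q(K,M)\to H^q(K',M)$ is injective for every $\mathbb QK$-module $M$, since transfer after restriction is multiplication by $|K:K'|$. (iii) Shapiro's lemma: $\operatorname{Ext}^q_{\mathbb Q\Gamma}(\mathbb Q[\Gamma/K],M)=H^q(K,M)$, and $H^q(K',\mathbb QK')\cong H^q(K,\mathbb QK)$ if $|K:K'|<\infty$. (iv) For a tree $T$ with an action without inversions, choose an invariant orientation and send each edge to its terminal end minus its initial end; this gives an exact sequence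
$$0\to\mathbb Q[ET]\to\mathbb Q[VT]\to\mathbb Q\to0.\tag{1}$$
The image is the whole augmentation kernel since $T$ is connected, and the first map is injective because the support of a nonzero element of $\mathbb Q[ET]$ is a finite forest, which has a leaf, and nothing cancels there.

**The dimension of $H$.** We have $\operatorname{cd}_{\mathbb Q}H=n-1$. Indeed let $d=\operatorname{cd}_{\mathbb Q}H<\infty$. Then $H^d(H,-)$ is right exact and nonzero, so it is nonzero on some free module; as it commutes with direct sums, $H^d(H,\mathbb QH)\neq0$, and $d=n-1$.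

**Remark 2.2 (the dimension hypothesis is needed).** Suppose a tree as in Theorem 2.1 exists, where $\operatorname{cd}_{\mathbb Q}H=n-1$. From (1), $H^{n+1}(G,M)$ lies between $\operatorname{Ext}^n(\mathbb Q[ET],M)$ and $\operatorname{Ext}^{n+1}(\mathbb Q[VT],M)$. By Shapiro these are products of groups $H^n(K,M)$ and $H^{n+1}(K,M)$ with $K$ commensurable with $H$. They embed by restriction in the cohomology of $K\cap H\le H$, which vanishes in degrees $\geq n$. So $\operatorname{cd}_{\mathbb Q}G\le n$. In particular there is no such tree for $\mathbb Z\times0\times 0\le\mathbb Z^3$, since here $n=2$ and $\operatorname{cd}_{\mathbb Q}\mathbb Z^3=3$.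

**Standing notation.** Fix $n,G,H$ as in Theorem 2.1. The letters $\Gamma,\Gamma',A,B,L,\Delta$ denote subgroups of $G$ containing $H$ (in Section 5 only, $A,D,\dots$ are sets of vertices of a graph). Each such subgroup satisfies the same hypotheses as $G$. "Finitely generated over $L$" means generated by $L$ and a finite set. For a set $V$, $\mathbb Q[V]_0$ is the kernel of the augmentation $\mathbb Q[V]\to\mathbb Q$. For $L\le A\le\Gamma$, inducing $0\to\mathbb Q[A/L]_0\to\mathbb Q[A/L]\to\mathbb Q\to0$ from $A$ to $\Gamma$ gives
$$\ker(\mathbb Q[\Gamma/L]\to\mathbb Q[\Gamma/A])=\mathbb Q\Gamma\otimes_{\mathbb QA}\mathbb Q[A/L]_0 .\tag{2}$$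
It is spanned by the elements $g(aL-L)$, $g\in\Gamma$, $a\in A$. If $A=\langle L,S\rangle$, it is generated as a $\mathbb Q\Gamma$-module by the elements $sL-L$, $s\in S$: let $W$ be the submodule they generate; since $abL-L=a(bL-L)+(aL-L)$ and $a^{-1}L-L=-a^{-1}(aL-L)$, the set of $a\in A$ with $aL-L\in W$ is a subgroup, and it contains $L$ and $S$.

## 3. Smooth modules

If a tree as in Theorem 2.1 exists, the modules in (1) are permutation modules with stabilizers commensurable with $H$. This section sets up the category in which such modules are projective.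

Let $\mathfrak X=\mathfrak X(\Gamma)$ be the set of subgroups of $\Gamma$ commensurable with $H$. It is closed under finite intersections, under conjugation in $\Gamma$ (as $\mathrm{Comm}_G(H)=G$), and under passage to subgroups and overgroups of finite index. A subgroup lying between two members of $\mathfrak X$ is in $\mathfrak X$.

**(3.1)** If $\Lambda\le\Gamma$ contains some $K\in\mathfrak X$, and some finite-index subgroup $\Lambda'\le\Lambda$ lies in some $K'\in\mathfrak X$, then $\Lambda\in\mathfrak X$.

Indeed $K\cap\Lambda'$ has finite index in $K$, so it is in $\mathfrak X$; from $K\cap\Lambda'\le\Lambda'\le K'$ we get $\Lambda'\in\mathfrak X$, hence $\Lambda\in\mathfrak X$.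

**Definition.** An $\mathfrak X$-set is a $\Gamma$-set with all stabilizers in $\mathfrak X$. A $\mathbb Q\Gamma$-module is smooth if each of its elements is fixed by some $K\in\mathfrak X$. The category of smooth modules is $\mathrm{Sm}(\Gamma)$. For $K\in\mathfrak X$, $\mathrm{Sm}(K)$ is the category of $\mathbb QK$-modules in which each element is fixed by a finite-index subgroup of $K$. For smooth modules, "projective" and $\operatorname{pd}$ always refer to the relevant category $\mathrm{Sm}$.

$\mathrm{Sm}(\Gamma)$ is closed under submodules, quotients and direct sums. If $H$ is finite, then $1\in\mathfrak X$ and every module is smooth. If $H$ is infinite, $\mathbb Q[\Gamma/H]$ is smooth, but $\mathbb Q\Gamma$ is not: an infinite subgroup fixes no nonzero vector of $\mathbb Q\Gamma$.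

**(3.2)** For $K\in\mathfrak X$, $\mathbb Q[\Gamma/K]$ is projective. The projectives are exactly the direct summands of modules $\mathbb Q[E]$ with $E$ an $\mathfrak X$-set.

Since $\operatorname{Hom}(\mathbb Q[\Gamma/K],V)=V^K$, we must show that $V\mapsto V^K$ preserves surjections. Let $V\to W$ be onto and $w\in W^K$. Lift $w$ to $v$, fixed by some $K'\in\mathfrak X$. The average of $kv$ over the finite set $k\in K/(K\cap K')$ is $K$-fixed and maps to $w$. Every smooth module is a quotient of a direct sum of modules $\mathbb Q[\Gamma/K]$, so the second claim follows.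

**(3.3)** For $K\in\mathfrak X$, every object of $\mathrm{Sm}(K)$ is semisimple and projective.

An element fixed by a finite-index subgroup is fixed by its core $N$, which is normal of finite index in $K$. So it generates a finite-dimensional module on which the finite group $K/N$ acts, which is semisimple by Maschke's theorem. A sum of semisimple modules is semisimple, so all exact sequences in $\mathrm{Sm}(K)$ split.

**(3.4)** Induction $\mathrm{Sm}(\Gamma')\to\mathrm{Sm}(\Gamma)$ for $\Gamma'\le\Gamma$, and $\mathrm{Sm}(K)\to\mathrm{Sm}(\Gamma)$ for $K\in\mathfrak X$, is exact and preserves projectives. Restriction $\mathrm{Sm}(\Gamma)\to\mathrm{Sm}(\Gamma')$ is exact and preserves projectives.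

Induction preserves smoothness since $g\otimes v$ is fixed by $gK_1g^{-1}$ if $v$ is fixed by $K_1$. It is exact, and it is left adjoint to the exact restriction functor, so it preserves projectives. If $E$ is an $\mathfrak X(\Gamma)$-set and $e\in E$, then $H\cap\Gamma_e\le\Gamma'\cap\Gamma_e\le\Gamma_e$, so $\Gamma'\cap\Gamma_e\in\mathfrak X$. Thus $E$ is also an $\mathfrak X(\Gamma')$-set, and restriction preserves projectives.

**(3.5)** $\operatorname{gl.dim}\mathrm{Sm}(\Gamma)=\operatorname{pd}\mathbb Q$.

For $V\in\mathrm{Sm}(\Gamma)$ and $K\in\mathfrak X$, $V\otimes\mathbb Q[\Gamma/K]\cong\mathrm{Ind}_K^\Gamma\mathrm{Res}_KV$ is projective by (3.3) and (3.4). So tensoring a projective resolution of $\mathbb Q$ with $V$ gives a projective resolution of $V$.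

**(3.6)** If $L\ge H$ then $\mathbb Q[\Gamma/L]$ is smooth, as $gL$ is fixed by $gHg^{-1}\in\mathfrak X$. Put $\omega(\Gamma)=\mathbb Q[\Gamma/H]_0$. Since $\mathbb Q[\Gamma/H]$ is projective, $\operatorname{pd}\mathbb Q\le1$ if and only if $\omega(\Gamma)$ is projective.

**(3.7)** If $Y$ is projective, and $\Lambda\le\Gamma$ contains a member of $\mathfrak X$ but $\Lambda\notin\mathfrak X$, then $Y^\Lambda=0$.

Let $Y\subseteq\mathbb Q[E]$ with $E$ an $\mathfrak X$-set. A nonzero $\Lambda$-fixed vector has finite $\Lambda$-invariant support, so some $\Lambda\cap\Gamma_e$ has finite index in $\Lambda$. It lies in $\Gamma_e\in\mathfrak X$, so (3.1) gives $\Lambda\in\mathfrak X$, a contradiction.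

## 4. The module $\omega(\Gamma)$ is a second syzygy

If $\Gamma$ has a tree with all stabilizers in $\mathfrak X$, then (1) shows $\operatorname{pd}\mathbb Q\le1$, so $\omega(\Gamma)$ is projective. The natural first attempt is therefore to prove directly, from $\operatorname{cd}_{\mathbb Q}\Gamma\le n$, that $\omega(\Gamma)$ is projective. The dimension hypothesis gives a short resolution of $\omega(\Gamma)$ by projective $\mathbb Q\Gamma$-modules, and these are not smooth when $H$ is infinite. To bring them into $\mathrm{Sm}(\Gamma)$ we use the functor
$$\Phi(M)=\varinjlim_{K\in\mathfrak X}H^{n-1}(K,M)$$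
on $\mathbb Q\Gamma$-modules, where the limit is along restriction maps to smaller $K$, and $\Gamma$ acts through the conjugation maps $H^{n-1}(K,M)\to H^{n-1}(gKg^{-1},M)$. As $K$ acts trivially on $H^{n-1}(K,M)$, $\Phi(M)$ is smooth.

**Lemma 4.1.** Let $S$ be a projective $\mathbb Q\Gamma$-module. (a) $H^q(K,S)=0$ for $K\in\mathfrak X$ and $q<n-1$. (b) $\Phi(S)$ is projective in $\mathrm{Sm}(\Gamma)$.

**Proof of (a).** Restriction to $K'=K\cap H$ is injective. $K'$ has finite index in $H$, so it is of type $FP$ over $\mathbb Q$, $H^q(K',-)$ commutes with direct sums, and $H^q(K',\mathbb QK')\cong H^q(H,\mathbb QH)=0$ for $q<n-1$. As a $K'$-module, $S$ is a summand of a free module.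

**Proof of (b).** The $K\in\mathfrak X$ with $K\le H$ are cofinal and of type $FP$ over $\mathbb Q$, so $\Phi$ commutes with direct sums, and it suffices to treat $S=\mathbb Q\Gamma$. Write $\mathbb Q\Gamma=\bigoplus_{x\in\Gamma/H}M_x$, where $M_x$ is the span of the coset $x$. The stabilizer $\Gamma_x$ of $x$ is a conjugate of $H$, and $M_x$ is a $\Gamma_x$-module. Put $\Phi_x=\varinjlim_{K\in\mathfrak X,\,K\le\Gamma_x}H^{n-1}(K,M_x)$. We claim that the natural map $\bigoplus_x\Phi_x\to\Phi(\mathbb Q\Gamma)$ is an isomorphism.

Surjectivity: let $K\le H$ be in $\mathfrak X$. It has finite orbits on $\Gamma/H$, since each $K\cap\Gamma_x$ has finite index in $K$. So $\mathbb Q\Gamma$ is, as a $K$-module, the direct sum over these orbits of the sums of the corresponding $M_x$. As $H^{n-1}(K,-)$ commutes with direct sums, a class in $H^{n-1}(K,\mathbb Q\Gamma)$ comes from $H^{n-1}(K,\bigoplus_{x\in F}M_x)$ with $F$ finite and $K$-invariant. Restrict it to $K\cap\bigcap_{x\in F}\Gamma_x\in\mathfrak X$; there each $M_x$, $x\in F$, is a submodule, and the class is a sum of classes with coefficients in the $M_x$.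

Injectivity: an element of $\bigoplus_x\Phi_x$ has finitely many nonzero components, say for $x\in F$, and these are represented at a common level $K\in\mathfrak X$ with $K\le\Gamma_x$ for all $x\in F$. If the image in $\Phi(\mathbb Q\Gamma)$ is zero, it vanishes in $H^{n-1}(K',\mathbb Q\Gamma)$ for some $K'\le K$ in $\mathfrak X$. Now $\bigoplus_{x\in F}M_x$ is a direct summand of $\mathbb Q\Gamma$ as a $K'$-module, and each of its $M_x$ is $K'$-invariant. So each component vanishes in $H^{n-1}(K',M_x)$, hence in $\Phi_x$.

Since $g\Phi_x=\Phi_{gx}$, we get $\Phi(\mathbb Q\Gamma)\cong\mathrm{Ind}_H^\Gamma\Phi_{x_1}$, where $x_1$ is the trivial coset $H$. Here $\Phi_{x_1}$ is a smooth $H$-module, projective by (3.3), and its induced module is projective by (3.4). $\square$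

**Lemma 4.2.** There is an exact sequence $0\to\omega(\Gamma)\to Y\to Y'$ in $\mathrm{Sm}(\Gamma)$ with $Y,Y'$ projective.

**Proof.** Write $\omega=\omega(\Gamma)$.

**Step 1: a resolution over $\mathbb Q\Gamma$.** From $0\to\omega\to\mathbb Q[\Gamma/H]\to\mathbb Q\to0$, the group $\operatorname{Ext}^n_{\mathbb Q\Gamma}(\omega,M)$ lies between $\operatorname{Ext}^n_{\mathbb Q\Gamma}(\mathbb Q[\Gamma/H],M)=H^n(H,M)=0$ and $H^{n+1}(\Gamma,M)=0$. So there is a resolution $0\to S_{n-1}\to\dots\to S_0\to\omega\to0$ by projective $\mathbb Q\Gamma$-modules.

**Step 2: $n=1$.** Then $\operatorname{cd}_{\mathbb Q}H=0$, so $\mathbb Q$ is projective and embeds in a free $\mathbb QH$-module. This therefore has a nonzero $H$-fixed vector, so $H$ is finite. Then $1\in\mathfrak X$, all modules are smooth, and we take $Y=S_0=\omega$, $Y'=0$.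

**Step 3: dimension shifting for $n\ge2$.** Let $B_0=\omega$, $0\to B_{i+1}\to S_i\to B_i\to0$ for $0\le i\le n-2$, and $B_{n-1}=S_{n-1}$. (Only here, $B_i$ denotes a module.) For $K\in\mathfrak X$ we have exact sequences
$$H^i(K,S_i)\to H^i(K,B_i)\to H^{i+1}(K,B_{i+1})\to H^{i+1}(K,S_i).$$
By Lemma 4.1(a), for $0\le i\le n-3$ both outer groups vanish, so the connecting map is an isomorphism. For $i=n-2$ the left group vanishes, so $0\to H^{n-2}(K,B_{n-2})\to H^{n-1}(K,S_{n-1})\to H^{n-1}(K,S_{n-2})$ is exact. Composing, we get an exact sequence $0\to\omega^K\to H^{n-1}(K,S_{n-1})\to H^{n-1}(K,S_{n-2})$, compatible with restriction and conjugation, because connecting maps are.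

**Step 4: the limit.** Since $\omega$ is smooth, $\varinjlim_K\omega^K=\omega$. Direct limits are exact, so $0\to\omega\to\Phi(S_{n-1})\to\Phi(S_{n-2})$ is exact, and both $\Phi$-terms are projective by Lemma 4.1(b). $\square$

Here the first attempt stops for $n\ge2$. The $\mathbb Q\Gamma$-resolution ran to the left of $\omega$, but the limit puts the projectives on its right. So $\omega(\Gamma)$ is only known to be the kernel of a map between projectives. If $\operatorname{gl.dim}\mathrm{Sm}(\Gamma)\le2$ were known, such a kernel would be projective; at this point nothing bounds that dimension.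

The way past this point is to build the tree first, when $\Gamma$ is finitely generated over $H$, and to use the sequence of Lemma 4.2 only to control vertex stabilizers, through (3.7). The trees come from cuts in graphs.

## 5. Nested cuts in a connected graph

Let $Z$ be a connected graph (multiple edges allowed, no loops, arbitrary valencies). For $A\subseteq VZ$ let $\delta A$ be the set of edges with exactly one end in $A$, and let $A^c=VZ\setminus A$. Let $\mathcal B$ be the Boolean algebra of all $A$ with $\delta A$ finite. Let $\Omega$ be its space of ultrafilters: an ultrafilter $p$ is a family of members of $\mathcal B$, closed under finite intersections and under enlargement in $\mathcal B$, containing exactly one of $A,A^c$ for each $A\in\mathcal B$. Recall that $\Omega$, with basic open sets $\{p:A\in p\}$, is compact, and that each nonempty $A\in\mathcal B$ lies in some ultrafilter.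

For $p\neq q$ in $\Omega$ let $\lambda(p,q)=\min\{|\delta A|:A\in p,\ A^c\in q\}$. A set $A$ attaining the minimum is called optimal for $(p,q)$. Then $A^c$ is optimal for $(q,p)$, and $A,A^c\ne\emptyset$.

For example, if $Z$ is a line, the members of $\mathcal B$ are the sets that are constant near each end; the ultrafilters are the principal ones (one for each vertex) and one for each of the two ends; all $\lambda(p,q)$ equal $1$, and the optimal sets are the half-lines.

Fix $N\geq 0$, and let $\mathcal O$ be the set of $A\in\mathcal B$ with $|\delta A|\le N$ that are optimal for some pair. It is closed under complements. The aim of this section is to select from $\mathcal O$ a nested family that still generates all sets $A$ with $|\delta A|\le N$, and to turn it into a tree.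

**(5.1)** If $A\in\mathcal O$, then $A$ and $A^c$ are connected (as induced subgraphs).

Let $A$ be optimal for $(p,q)$, with components $A_i$. Then $\delta A=\bigsqcup\delta A_i$, and each $\delta A_i\ne\emptyset$ because $Z$ is connected. So there are finitely many $A_i$, all in $\mathcal B$, and one of them, say $A_1$, lies in $p$. Also $A_1^c\supseteq A^c\in q$. If there were at least two components, then $|\delta A_1|<|\delta A|$, a contradiction. The same argument applies to $A^c$.

**(5.2)** Given an edge $x$ and $k\ge1$, only finitely many $A$ with $A,A^c$ connected and $|\delta A|=k$ satisfy $x\in\delta A$.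

Induct on $k$, over all connected graphs. If $k=1$, then $A$ is one of the at most two components of $Z-x$ (the edge $x$ removed). Let $k\ge2$.

Suppose $Z-x$ is disconnected. Let $x=ab$ with $a\in A$, $b\in A^c$, and let $U\ni a$, $U'\ni b$ be the two components of $Z-x$. There is another edge $y\in\delta A$, in $U$ or in $U'$. If $y$ is in $U$, its end in $A^c$ is joined to $b$ by a path inside $A^c$; this path must use $x$, so it passes through $a\in A$, which is impossible. If $y$ is in $U'$, its end in $A$ is joined to $a$ inside $A$, through $b\in A^c$, also impossible. So there is no such $A$.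

Suppose $Z-x$ is connected. Fix a path $P$ in it joining the ends of $x$. For any such $A$, the sets $A,A^c$ are connected in $Z-x$, with coboundary of size $k-1$ there, and this coboundary contains an edge of $P$. By induction there are finitely many such $A$ for each edge of $P$.

Say that $A,D$ cross if all four corners $A\cap D,\ A\cap D^c,\ A^c\cap D,\ A^c\cap D^c$ are nonempty. Replacing $A$ or $D$ by its complement does not change this.

**(5.3)** Each $A\in\mathcal O$ crosses only finitely many $D\in\mathcal O$.

Let $Y$ be a finite connected subgraph containing $\delta A$. Suppose $D$ crosses $A$ and $\delta D\cap EY=\emptyset$. As $Y$ is connected, after replacing $D$ by $D^c$ if necessary, $VY\subseteq D$. Now $D^c$ is connected and meets both $A$ and $A^c$, so some edge of $\delta A$ has both ends in $D^c$; but its ends lie in $VY\subseteq D$, a contradiction. So $\delta D$ meets the finite set $EY$. As $1\le|\delta D|\le N$, (5.1) and (5.2) leave finitely many $D$.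

Let $\mu(A)<\infty$ be the number of $D\in\mathcal O$ crossing $A$; then $\mu(A)=\mu(A^c)$. Let $\mathcal E$ be the set of $A\in\mathcal O$ such that, for some $(p,q)$, $A$ is optimal for $(p,q)$ and $\mu(A)$ is minimal among the cuts optimal for $(p,q)$; we then say that $A\in\mathcal E$ for $(p,q)$. (All cuts optimal for $(p,q)$ have the same $|\delta A|\le N$, so they all lie in $\mathcal O$.) $\mathcal E$ is $\mathrm{Aut}(Z)$-invariant and closed under complements.

**(5.4)** If $A,D\in\mathcal O$ cross, and $C=A\cap D$ and $C'=A^c\cap D^c$ lie in $\mathcal O$, then $\mu(C)+\mu(C')<\mu(A)+\mu(D)$.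

Let $F\in\mathcal O$.

(i) If $F$ crosses neither $A$ nor $D$, then it does not cross $C$. This is clear if $F$ or $F^c$ is disjoint from $A$ or from $D$. Otherwise one of $F,F^c$ lies in $A$, and one of them lies in $D$. If it is the same one, it lies in $C$, and $F$ does not cross $C$. If they are different, then $A\cup D=VZ$, contradicting $C'\ne\emptyset$. Replacing $A,D$ by $A^c,D^c$ (and using $C\neq\emptyset$), $F$ does not cross $C'$.

(ii) If $F$ crosses both $C$ and $C'$, then it crosses both $A$ and $D$. If $F$ did not cross $A$, then $F$ or $F^c$ would lie in $A$, so be disjoint from $C'$, or lie in $A^c$, so be disjoint from $C$; either is a contradiction. The same holds for $D$.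

So each $F$ contributes at most as much to the left side as to the right. And $F=D$ contributes $0$ to the left, as $C\subseteq D$ and $C'\subseteq D^c$, and $1$ to the right. The inequality is strict.

**(5.5)** $\mathcal E$ is nested: no two members cross.

Suppose $A\in\mathcal E$ for $(p,q)$ and $D\in\mathcal E$ for $(r,s)$ cross, with $a=|\delta A|$ and $d=|\delta D|$. Number the corners $1=A\cap D$, $2=A\cap D^c$, $3=A^c\cap D$, $4=A^c\cap D^c$. Each ultrafilter contains exactly one corner; say that it lies in that corner. A corner separates two ultrafilters if exactly one of them lies in it. We have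
$$|\delta1|+|\delta4|\le a+d,\qquad|\delta2|+|\delta3|\le a+d.\tag{3}$$
For the first inequality, an edge between corners $1,4$ counts $2$ on both sides; an edge between $1,2$ or $1,3$ or $2,4$ or $3,4$ counts $1$ on both sides; an edge between $2,3$ counts $0$ on the left and $2$ on the right. The second inequality is the first for $A,D^c$.

Suppose first that, of two opposite corners ($1,4$ or $2,3$), one, $C$, separates $p,q$, and the other, $C'$, separates $r,s$. Then $|\delta C|\ge\lambda(p,q)=a$ and $|\delta C'|\ge\lambda(r,s)=d$. By (3) equality holds, so $C$ or $C^c$ is optimal for $(p,q)$, and $C'$ or $C'^c$ is optimal for $(r,s)$. By (5.4), with $D^c$ for $D$ in the case $2,3$, either $\mu(C)<\mu(A)$ or $\mu(C')<\mu(D)$. This contradicts minimality.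

It remains to reduce to this situation. As $A\in p$, $p$ lies in $1$ or $2$; replacing $D$ by $D^c$ and interchanging $r,s$ if necessary, assume $p$ lies in $1$. Moreover $q$ lies in $3$ or $4$, $r$ in $1$ or $3$, and $s$ in $2$ or $4$.

* $q$ in $3$, $s$ in $2$: corner $3$ separates $p,q$ and corner $2$ separates $r,s$.
* $q$ in $3$, $s$ in $4$: corner $1$ separates $p,q$ and corner $4$ separates $r,s$.
* $q$ in $4$, $r$ in $1$: corner $4$ separates $p,q$ and corner $1$ separates $r,s$.
* $q$ in $4$, $s$ in $4$: corner $1$ separates $p,q$ and corner $4$ separates $r,s$.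
* $q$ in $4$, $r$ in $3$, $s$ in $2$: here $1,4$ both separate $p,q$, and $2,3$ both separate $r,s$. By (3), $2a\le a+d$ and $2d\le a+d$, so $a=d$ and all four corners have coboundary of size $a$. Up to complements, $1,4$ are optimal for $(p,q)$ and $2,3$ are optimal for $(r,s)$. By minimality and (5.4), $2\mu(A)\le\mu(1)+\mu(4)<\mu(A)+\mu(D)$ and $2\mu(D)\le\mu(2)+\mu(3)<\mu(A)+\mu(D)$. So $\mu(A)<\mu(D)<\mu(A)$, a contradiction.

**(5.6)** Every $A\in\mathcal B$ with $|\delta A|\le N$ lies in the Boolean algebra generated by $\mathcal E$. Moreover $1_A$ is a $\mathbb Q$-linear combination of $1$ and finitely many $1_D$, $D\in\mathcal E$.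

We may assume $A\ne\emptyset,VZ$. If $A\in p$ and $A^c\in q$, then $\lambda(p,q)\le N$, so there is $D_{p,q}\in\mathcal E$ with $D_{p,q}\in p$ and $D_{p,q}^c\in q$: take a cut optimal for $(p,q)$ with $\mu$ minimal. Fix $p\ni A$. The compact set $\{q:A^c\in q\}$ is covered by finitely many of the open sets $\{q:D_{p,q'}^c\in q\}$; let $D_p$ be the intersection of the corresponding $D_{p,q'}$. Then $D_p\in p$, and no ultrafilter contains $A^c\cap D_p$, so $A^c\cap D_p=\emptyset$ and $D_p\subseteq A$. The compact set $\{p':A\in p'\}$ is covered by finitely many of the sets $\{p':D_p\in p'\}$, so no ultrafilter contains the part of $A$ outside the corresponding $D_p$. Hence $A$ is the union of these finitely many $D_p$.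

For the second statement, nestedness gives $1_A1_D\in\{0,1_A,1_D,1_A+1_D-1\}$ for $A,D\in\mathcal E$, according to whether $A\cap D=\emptyset$, $A\subseteq D$, $D\subseteq A$ or $A\cup D=VZ$. So the span of $1$ and the $1_D$ is closed under products, and it contains the indicator functions of all sets in the Boolean algebra generated by $\mathcal E$.

**(5.7)** The tree $\mathcal T$.

By (5.1) and (5.2), each edge of $Z$ lies in $\delta A$ for finitely many $A\in\mathcal E$. Looking at a path, any two vertices of $Z$ are separated by finitely many members of $\mathcal E$. For $x\in VZ$ let $v_x=\{A\in\mathcal E:x\in A\}$; so $v_x\setminus v_y$ is always finite.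

Let $V\mathcal T$ be the set of all $v\subseteq\mathcal E$ that contain exactly one of $A,A^c$ for each $A\in\mathcal E$, are upward closed in $\mathcal E$, and satisfy $|v\setminus v_x|<\infty$ for one (equivalently every) $x\in VZ$. Then $v_x\in V\mathcal T$. For $v,v'\in V\mathcal T$, complementation is a bijection $v\setminus v'\to v'\setminus v$, and $v\setminus v'\subseteq(v\setminus v_x)\cup(v_x\setminus v')$ is finite. Join $v,v'$ by an edge if $|v\setminus v'|=1$, and label the edge $\{A,A^c\}$ if $v\setminus v'=\{A\}$.

**Step 1: $\mathcal T$ is connected.** Let $v\ne v'$, and take $A$ minimal under inclusion in the finite nonempty set $v\setminus v'$. Then $A$ is minimal in $v$: if $D\in v$ and $D\subsetneq A$, then $D\in v'$ by choice of $A$, so $A\in v'$, a contradiction. Let $w=(v\setminus\{A\})\cup\{A^c\}$. It is upward closed. Indeed a member of $\mathcal E$ containing some $D\in v\setminus\{A\}$ is in $v$, and is not $A$ as $A$ is minimal in $v$. And if $A^c\subsetneq D'\in\mathcal E$, then $D'^c\subsetneq A$, so $D'^c\notin v$ and $D'\in v$, and $D'\ne A$ as $A^c\neq\emptyset$. So $w$ is a vertex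 adjacent to $v$. As $A^c\in v'$, $|w\setminus v'|=|v\setminus v'|-1$. Iterating, we reach $v'$.

**Step 2: each label occurs on exactly one edge.** Let $v$ be the end containing $A$ of an edge labeled $\{A,A^c\}$, so the other end is $v'=(v\setminus\{A\})\cup\{A^c\}$. Then $A$ is minimal in $v$: if $D\in v$ and $D\subsetneq A$, then $D\in v'$, so $A\in v'$, a contradiction. By nestedness, each $D\in\mathcal E$ other than $A,A^c$ satisfies one of: $A\subset D$ (so $D\in v$), $A\subset D^c$ (so $D^c\in v$), $D\subset A$ (so $D\notin v$ and $D^c\in v$), $D^c\subset A$ (so $D\in v$). So $A$ determines $v$, hence the edge. And the label occurs, on any path in $\mathcal T$ from $v_x$ to $v_y$ with $x\in A$, $y\notin A$.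

**Step 3: $\mathcal T$ is a tree.** A path from $\{v:A\in v\}$ to $\{v:A^c\in v\}$ must use the unique edge labeled $\{A,A^c\}$. So every edge of the connected graph $\mathcal T$ is a bridge. (If $\mathcal E=\emptyset$, $\mathcal T$ is a point.)

For the line with $N\ge1$, $\mathcal E$ consists of all half-lines, and $\mathcal T$ is again the line.

## 6. Trees from derivations

A derivation $d:B\to M$ into a $\mathbb QB$-module is a map with $d(gh)=d(g)+g\,d(h)$; so $d(1)=0$. Our main example is $d(b)=bL-L$ in $\mathbb Q[B/L]_0$, which vanishes exactly on $L$. The next lemma extends a derivation to the vertices of a tree.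

**Lemma 6.1.** Let $L\le B$ with $B=\langle L,S\rangle$, $S$ finite, let $E$ be an $\mathfrak X(B)$-set, and let $d:B\to\mathbb Q[E]$ be a derivation vanishing on $L$. Then there are a $B$-tree $\mathcal T$ without inversions with edge stabilizers in $\mathfrak X$, a vertex $v_0$ fixed by $L$, and a map $\varphi:V\mathcal T\to\mathbb Q[E]$ with $\varphi(v_0)=0$ and $\varphi(gv)=g\varphi(v)+d(g)$ for $g\in B$.

It is worth having one case in view. Let $B=\langle t\rangle\cong\mathbb Z$, $L=H=1$, $S=\{t\}$, $E=B$ and $d(t^k)=(t^k-1)/(t-1)$. For $j\ge0$ the coefficient of $t^j$ in $d(t^k)$, as a function of $k$, is the indicator function of the half-line $k>j$; for $j<0$ it is minus the indicator function of $k\le j$. So coefficients of derivations are cuts with small coboundary, here in the Cayley graph of $\mathbb Z$.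

**Proof.** We may assume $S\cap L=\emptyset$.

**Step 1: a graph with edge stabilizers in $\mathfrak X$.** Put $U_s=H\cap sHs^{-1}\in\mathfrak X$. Let $VZ=B/L$ and $EZ=\bigsqcup_{s\in S}B/U_s$, where $bU_s$ joins $bL$ to $bsL$. This is well defined since $U_s\le L$ and $s^{-1}U_ss\le H\le L$. There are no loops as $s\notin L$. $Z$ is connected: $bL$ is adjacent to $blsL$ through the edge $blU_s$ and to $bls^{-1}L$ through the edge $bls^{-1}U_s$, for all $l\in L$, $s\in S$, and $B=\langle L,S\rangle$.

**Step 2: the coefficient functions have finite, bounded coboundary.** For $e\in E$ let $c_e(bL)$ be the coefficient of $e$ in $d(b)$. It is well defined because $d(bl)=d(b)+b\,d(l)=d(b)$. Let $\delta c_e$ be the set of edges on whose ends $c_e$ differs. Since $d(bs)-d(b)=b\,d(s)$, the edge $bU_s$ is in $\delta c_e$ if and only if $b^{-1}e\in\operatorname{supp}d(s)$. For $f\in\operatorname{supp}d(s)$, the set $\{b:bf=e\}$ is empty or a coset $b_0B_f$, which meets only $|B_f:B_f\cap U_s|<\infty$ left cosets of $U_s$. So $\delta c_e$ is finite, and it is nonempty only for $e$ in finitely many $B$-orbits. From $d(gb)=d(g)+g\,d(b)$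 we get
$$c_{ge}(gu)=c_e(u)+\mathrm{const}(g,e)\qquad(u\in VZ),\tag{4}$$
so $\delta c_{ge}=g\,\delta c_e$, and $N=\max_e|\delta c_e|$ is finite (put $N=0$ if $E=\emptyset$). Removing the finitely many edges $\delta c_e$ leaves finitely many components, on each of which $c_e$ is constant. So $c_e$ takes finitely many values, and its level sets have coboundary in $\delta c_e$, hence of size at most $N$.

Form $\mathcal E$ and $\mathcal T$ as in Section 5 for $Z$ and this $N$. Then $B$ acts on both, by $gv=\{gA:A\in v\}$, and $gv_x=v_{gx}$.

**Step 3: edge stabilizers.** Let $A\in\mathcal E$ and $x\in\delta A$. The stabilizer of $\{A,A^c\}$ permutes the finite set $\delta A$, so a finite-index subgroup of it fixes $x$. The group $B_x$ permutes the finite set of $A'\in\mathcal E$ with $x\in\delta A'$, so a finite-index subgroup of it fixes $A$. So the two stabilizers are commensurable. As $B_x$ is a conjugate of some $U_s$, it is in $\mathfrak X$. Hence the stabilizer of $\{A,A^c\}$, which is the stabilizer of the edge labeled $\{A,A^c\}$, is in $\mathfrak X$, and so is the stabilizer $B_A$ of $A$, of index at most $2$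 in it.

**Step 4: coefficients on the edges of $\mathcal T$.** By (5.6) applied to the level sets, $c_e=\kappa+\sum_{A\in F}a_A1_A$ with $F\subseteq\mathcal E$ finite; since $1_{A^c}=1-1_A$, we may take $F$ to contain at most one set from each complementary pair. Put $\alpha(A)=a_A$ and $\alpha(A^c)=-a_A$ for $A\in F$, and $\alpha=0$ elsewhere. For any finitely supported $\alpha:\mathcal E\to\mathbb Q$ that is antisymmetric, $\alpha(A^c)=-\alpha(A)$, and for $v,w\in V\mathcal T$, put
$$\langle\alpha;v,w\rangle=\sum_{A\in w\setminus v}\alpha(A).$$
A complementary pair $\{A,A^c\}$ contributes $\alpha(A)(i_w-i_v)$ to this sum, where $i_v$ is $1$ if $A\in v$ and $0$ otherwise. Hence $\langle\alpha;u,v\rangle+\langle\alpha;v,w\rangle=\langle\alpha;u,w\rangle$, and for the $\alpha$ just defined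
$$c_e(y)-c_e(x)=\langle\alpha;v_x,v_y\rangle\qquad(x,y\in VZ).\tag{5}$$
Let $(g\alpha)(gA)=\alpha(A)$; then $\langle g\alpha;gv,gw\rangle=\langle\alpha;v,w\rangle$. By (4), if $\alpha$ satisfies (5) for $e$, then $g\alpha$ satisfies (5) for $ge$.

**Step 5: making the coefficients equivariant.** Since $B_e$ and the stabilizers of members of $\mathcal E$ lie in $\mathfrak X$, a finite-index subgroup of $B_e$ fixes every member of $\operatorname{supp}\alpha$. So the $B_e$-orbit of $\alpha$ is finite, and averaging over it gives a $B_e$-invariant solution of (5) for $e$. Do this for representatives of the orbits in $E$ and translate, taking $\alpha_e=0$ if $\delta c_e=\emptyset$ (then $c_e$ is constant, so $0$ solves (5)). We get $\alpha_e$ satisfying (5) for every $e\in E$, with $\alpha_{ge}=g\alpha_e$.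

For fixed $A\in\mathcal E$, only finitely many $e$ have $\alpha_e(A)\neq0$. Indeed only finitely many orbit representatives $e_i$ have $\alpha_{e_i}\ne0$, and each $\operatorname{supp}\alpha_{e_i}$ is finite. If $\alpha_{ge_i}(A)\ne0$, then $gA'=A$ for some $A'\in\operatorname{supp}\alpha_{e_i}$. For given $A'$ these $g$ form the empty set or a coset $g_0B_{A'}$, and then the elements $ge_i$ form the set $g_0B_{A'}e_i$, finite as $B_{A'}\cap B_{e_i}$ has finite index in $B_{A'}$.

**Step 6: the map $\varphi$.** Let $x_0\in VZ$ be the coset $L$ and $v_0=v_{x_0}$; $L$ fixes $v_0$. Set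
$$\varphi(v)=\sum_{e\in E}\langle\alpha_e;v_0,v\rangle\,e .$$
This is a finite sum, because $v\setminus v_0$ is finite and each $A$ in it has finitely many $e$ with $\alpha_e(A)\ne0$. Clearly $\varphi(v_0)=0$. The coefficient of $e$ in $\varphi(gv)$ is
$$\langle\alpha_e;v_0,gv_0\rangle+\langle\alpha_e;gv_0,gv\rangle=c_e(gx_0)+\langle\alpha_{g^{-1}e};v_0,v\rangle,$$
by (5), $gv_0=v_{gx_0}$, $c_e(x_0)=0$ and $\alpha_e=g\alpha_{g^{-1}e}$. The first term is the coefficient of $e$ in $d(g)$, and the second is the coefficient of $e$ in $g\varphi(v)$. So $\varphi(gv)=g\varphi(v)+d(g)$.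

**Step 7: removing inversions.** Pass to the barycentric subdivision, defining $\varphi$ at a midpoint as the average of its values at the two ends; the formula for $\varphi(gv)$ persists. The action is now without inversions, and the new edge stabilizers have index at most $2$ in the old ones. $\square$

The second lemma shows how a second syzygy, and not only a projective, gives control of all vertex stabilizers.

**Lemma 6.2.** Let $B=\langle L,S\rangle$ with $S$ finite, and suppose there is an exact sequence $0\to\mathbb Q[B/L]_0\to Y\xrightarrow{\pi}Y'$ in $\mathrm{Sm}(B)$ with $Y,Y'$ projective. Then there is a $B$-tree $\mathcal T$ without inversions, with edge stabilizers in $\mathfrak X$, with a vertex $v_0$ whose stabilizer is exactly $L$, and such that every vertex outside $Bv_0$ has stabilizer in $\mathfrak X$.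

**Proof.** **Step 1: the tree and the stabilizer of $v_0$.** Let $Y$ be a summand of $\mathbb Q[E]$, $E$ an $\mathfrak X(B)$-set. Apply Lemma 6.1 to $d(b)=bL-L\in Y\subseteq\mathbb Q[E]$, and compose $\varphi$ with an equivariant retraction $\mathbb Q[E]\to Y$. We get $\varphi:V\mathcal T\to Y$ with $\varphi(v_0)=0$ and $\varphi(gv)=g\varphi(v)+gL-L$. If $gv_0=v_0$, then $gL-L=0$, so $g\in L$. Hence $v_0$ has stabilizer $L$.

**Step 2: the other vertices.** Let $v\notin Bv_0$ have stabilizer $\Lambda$. As $v\ne v_0$, there is an edge at $v$, and $\Lambda$ contains its stabilizer, a member of $\mathfrak X$. Suppose $\Lambda\notin\mathfrak X$. For $g\in\Lambda$ we have $\varphi(v)=g\varphi(v)+gL-L$. Applying $\pi$, which kills $gL-L$, we see that $\pi\varphi(v)\in Y'^\Lambda=0$, by (3.7). By exactness $\varphi(v)\in\mathbb Q[B/L]_0$. Put $y=L+\varphi(v)\in\mathbb Q[B/L]$. Then $gy=gL+\varphi(v)-gL+L=y$ for $g\in\Lambda$, and $y$ has augmentation $1$. So its support is finite, nonempty and $\Lambda$-invariant, and some $\Lambda\cap bLb^{-1}$ has finite index in $\Lambda$. This group fixes $v$ and $bv_0\ne v$, hence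 an edge, so it lies in a member of $\mathfrak X$. By (3.1), $\Lambda\in\mathfrak X$, a contradiction. $\square$

**Proposition 6.3.** If $\Gamma$ is finitely generated over $H$, there is a $\Gamma$-tree without inversions with all stabilizers in $\mathfrak X(\Gamma)$, and $\omega(\Gamma)$ is projective.

**Proof.** Apply Lemma 6.2 with $B=\Gamma$, $L=H$, and the sequence of Lemma 4.2. The vertices in $\Gamma v_0$ have conjugates of $H$ as stabilizers, so all stabilizers are in $\mathfrak X$. The sequence (1) then shows $\operatorname{pd}\mathbb Q\le1$; use (3.6). $\square$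

So Theorem 2.1 is proved when $G$ is finitely generated over $H$.

## 7. Chains of subgroups, and a bad chain in $\mathbb Z$

For general $G$ we combine Proposition 6.3 with the idea of a chain from Section 1. The first plan is to well-order generators $s_\beta$ of $G$ over $H$, put $G_\alpha=\langle H,s_\beta:\beta<\alpha\rangle$, and build $G_\alpha$-trees one after the other. To pass from $L=G_\alpha$ to $B=G_{\alpha+1}$ we would want a $B$-tree as in Lemma 6.2, and then replace each vertex $gv_0$ by a copy of the tree already built for $L$ (Section 11 does exactly this). The plan fails because the required $B$-tree need not exist.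

**Example 7.1.** Let $G=\langle t\rangle\cong\mathbb Z$, $n=1$, $H=1$, so $\mathfrak X=\{1\}$, and take the generators in the order $t^2,t$. The chain is $1\le\langle t^2\rangle\le\langle t\rangle$. Suppose $\langle t\rangle$ acts on a tree with trivial edge stabilizers and a vertex $v_0$ with stabilizer exactly $\langle t^2\rangle$. Then $t^2=t\,t^2t^{-1}$ fixes both $v_0$ and $tv_0$. These are different, so $t^2$ fixes an edge, a contradiction. In module terms, $\mathbb Q[\langle t\rangle/\langle t^2\rangle]_0$ is one-dimensional with $t$ acting as $-1$, so it does not embed in any projective $\mathbb Q\langle t\rangle$-module.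

**Definition.** $L$ (with $H\le L\le\Gamma$) is good in $\Gamma$ if $\mathbb Q[\Gamma/L]_0$ is projective in $\mathrm{Sm}(\Gamma)$.

If $L$ is good in $B$ and $B$ is finitely generated over $L$, then Lemma 6.2 applies with $Y=\mathbb Q[B/L]_0$ and $Y'=0$. So we need a chain from $H$ to $G$ in which each term is good in the next, and each step is finitely generated. In Example 7.1, $\langle t\rangle$ is good in $G$ and $\langle t^2\rangle$ is not, and enlarging the bad subgroup repairs the chain. To do this in general we first need all the $\omega(\Gamma)$ to be projective.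

## 8. $\mathrm{Sm}(\Gamma)$ is hereditary

**Proposition 8.1.** For every $H\le\Gamma\le G$, $\omega(\Gamma)$ is projective. Hence $\operatorname{gl.dim}\mathrm{Sm}(\Gamma)\le1$, and submodules of projectives are projective.

**Proof.** The second assertion follows from the first by (3.5) and (3.6). For the first we induct on the least cardinality $\kappa$ of a set generating $\Gamma$ over $H$. If $\kappa$ is finite, this is Proposition 6.3. Let $\kappa$ be infinite.

**Step 1: a chain of projective submodules.** Write $\Gamma=\langle H,s_\beta:\beta<\kappa\rangle$, $\Gamma_\alpha=\langle H,s_\beta:\beta<\alpha\rangle$ and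
$$\omega_\alpha=\ker(\mathbb Q[\Gamma/H]\to\mathbb Q[\Gamma/\Gamma_\alpha])=\mathrm{Ind}_{\Gamma_\alpha}^\Gamma\,\omega(\Gamma_\alpha)\qquad(\alpha\le\kappa).$$
For $\alpha<\kappa$, $\Gamma_\alpha$ is generated over $H$ by $|\alpha|<\kappa$ elements, so $\omega_\alpha$ is projective by induction and (3.4). The chain is increasing, and it is continuous (that is, $\omega_\alpha=\bigcup_{\beta<\alpha}\omega_\beta$ for limit $\alpha$) because $\omega_\alpha$ is spanned by the $g(aH-H)$ with $g\in\Gamma$, $a\in\Gamma_\alpha$. Also $\omega_0=0$ and $\omega_\kappa=\omega(\Gamma)$.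

**Step 2: $\operatorname{pd}\omega(\Gamma)\le1$.** For $\beta\le\kappa$ let $\Theta_\beta:\bigoplus_{\alpha<\beta}\omega_{\alpha+1}\to\omega_\beta$ be the sum of the inclusions. It is onto: for a successor $\beta$ one of the summands is $\omega_\beta$ itself, and for limit $\beta$ use continuity. Let $k_\beta=\ker\Theta_\beta$. For $\beta<\kappa$ the rows of
$$\begin{array}{ccccccccc}0&\to&\bigoplus_{\alpha<\beta}\omega_{\alpha+1}&\to&\bigoplus_{\alpha<\beta+1}\omega_{\alpha+1}&\to&\omega_{\beta+1}&\to&0\\&&\downarrow&&\downarrow&&\downarrow&&\\0&\to&\omega_\beta&\to&\omega_{\beta+1}&\to&\omega_{\beta+1}/\omega_\beta&\to&0\end{array}$$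
are exact, with vertical maps $\Theta_\beta$, $\Theta_{\beta+1}$ and the quotient map. As $\Theta_\beta$ is onto, the snake lemma gives $k_{\beta+1}/k_\beta\cong\omega_\beta$, which is projective. So $k_{\beta+1}=k_\beta\oplus R_\beta$ with $R_\beta\cong\omega_\beta$. Since $k_0=0$ and $(k_\beta)$ is continuous, $k_\kappa=\bigoplus_{\beta<\kappa}R_\beta$ is projective. The exact sequence $0\to k_\kappa\to\bigoplus_{\alpha<\kappa}\omega_{\alpha+1}\to\omega(\Gamma)\to0$ proves the claim.

**Step 3: now the second syzygy suffices.** By Step 2, $\operatorname{pd}\mathbb Q\le2$, so $\operatorname{gl.dim}\mathrm{Sm}(\Gamma)\le2$ by (3.5). By Lemma 4.2 there is an exact sequence $0\to\omega(\Gamma)\to Y\to Y'\to J\to0$ with $Y,Y'$ projective. As $\operatorname{pd}J\le2$, the image of $Y\to Y'$ has $\operatorname{pd}\le1$, and $\omega(\Gamma)$ is projective. $\square$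

## 9. Splitting off the part that maps to no projective

The module $\mathbb Q[\langle t\rangle/\langle t^2\rangle]_0$ of Example 7.1 admits no nonzero map to a projective. We show that such obstructions split off, for modules with one relation.

**Lemma 9.1.** Let $N=\mathbb Q[E_1]/\mathbb Q\Gamma x$ with $E_1$ an $\mathfrak X$-set with finitely many orbits and $x\in\mathbb Q[E_1]$. Then $N=T\oplus P$ with $P$ projective, $T$ finitely generated, and $\operatorname{Hom}_\Gamma(T,Q)=0$ for every projective $Q$.

**Proof.** **Step 1: a module for duality.** Let $C$ be the space of functions $\Gamma\to\mathbb Q$ spanned by all $1_{yK}$, $y\in\Gamma$, $K\in\mathfrak X$. As $yK=(yKy^{-1})y$, it is also spanned by all $1_{Ky}$. It has commuting actions by left translation, $(g\cdot f)(t)=f(g^{-1}t)$, and right translation, $(\rho(g)f)(t)=f(tg)$; note that $g\cdot1_{yK}=1_{gyK}$ and $\rho(g)1_{yK}=1_{yKg^{-1}}=1_{(yg^{-1})(gKg^{-1})}$. (If $H=1$ and $\Gamma$ is torsion-free, then $\mathfrak X=\{1\}$ and $C=\mathbb Q\Gamma$ with its two translation actions.)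

Fix $K\in\mathfrak X$. Each $y'K'$ with $K'\in\mathfrak X$ meets only finitely many cosets $yK$. So an element of $C$ that is invariant under $\rho(K)$ is supported on finitely many cosets $yK$ and constant on each. Hence these elements form the span of the $1_{yK}$, a submodule $C^{(K)}\cong\mathbb Q[\Gamma/K]$ for left translation. In the same way the left-$K$-invariant elements are the span of the $1_{Ky}$. Every $f\in C$ lies in some $C^{(K)}$, and $C^{(K)}\subseteq C^{(K')}$ if $K'\le K$.

**Step 2: the dual of a finitely generated smooth module.** For $V\in\mathrm{Sm}(\Gamma)$ finitely generated let $V^\vee=\operatorname{Hom}_\Gamma(V,C)$, with left translation on $C$, and let $\Gamma$ act by $\lambda\mapsto\rho(g)\circ\lambda$. As $V$ is finitely generated, each $\lambda\in V^\vee$ has image in some $C^{(K)}$, so it is fixed by $K$, and $V^\vee$ is smooth. Evaluation at the coset $K$ identifies $\mathbb Q[\Gamma/K]^\vee$ with the left-$K$-invariants in $C$. The map $1_{Ky}\mapsto y^{-1}K$ is an isomorphism $\mathbb Q[\Gamma/K]^\vee\cong\mathbb Q[\Gamma/K]$, equivariant because $\rho(g)1_{Ky}=1_{Kyg^{-1}}\mapsto gy^{-1}K$.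

**Step 3: $N^\vee$ is finitely generated.** Let $K\in\mathfrak X$ fix $x$. From $\mathbb Q[\Gamma/K]\to\mathbb Q[E_1]\to N\to0$ we get $N^\vee=\ker(\mathbb Q[E_1]^\vee\to\mathbb Q[\Gamma/K]^\vee)$. The image of this map is a submodule of a projective, so it is projective by Proposition 8.1. Hence $N^\vee$ is a direct summand of $\mathbb Q[E_1]^\vee$, which by Step 2 is finitely generated. Let $\lambda_1,\dots,\lambda_m$ generate $N^\vee$.

**Step 4: the splitting.** Let $T=\bigcap_{\lambda\in N^\vee}\ker\lambda$. Since $\ker(\rho(g)\lambda_i)=\ker\lambda_i$, we have $T=\bigcap_i\ker\lambda_i$. So $N/T$ embeds in some $(C^{(K')})^m\cong\mathbb Q[\Gamma/K']^m$, and is projective by Proposition 8.1. Thus $N=T\oplus P$ with $P\cong N/T$, and $T$, a quotient of $N$, is finitely generated.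

**Step 5: $T$ has no map to a projective.** A map $T\to Q\subseteq\mathbb Q[E]$, $E$ an $\mathfrak X$-set, extends to $N$ by $0$ on $P$. Its components $N\to\mathbb Q[\Gamma/\Gamma_e]\cong C^{(\Gamma_e)}\subseteq C$, for the orbits in $E$, lie in $N^\vee$, so they vanish on $T$. $\square$

## 10. Good subgroups

**Lemma 10.1.** If $L\le A\le\Gamma$ are both good in $\Gamma$, then $L$ is good in $A$.

**Proof.** By (2), $\mathrm{Ind}_A^\Gamma\mathbb Q[A/L]_0=\ker(\mathbb Q[\Gamma/L]_0\to\mathbb Q[\Gamma/A]_0)$, the kernel of a surjection between projectives, so it is projective. Its restriction to $A$ is projective in $\mathrm{Sm}(A)$ by (3.4), and contains $\mathbb Q[A/L]_0$ as a direct summand: the summand indexed by the coset $A$ in $\bigoplus_{gA}g\otimes\mathbb Q[A/L]_0$, the sum of the others being $A$-invariant. $\square$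

The next lemma repairs a bad step by a finite enlargement. In Example 7.1, with $L=1$ and $s=t^2$, it takes $A_0=\langle t^2\rangle$, finds $T=\mathbb Q[\langle t\rangle/A_0]_0$, and returns $A=\langle t\rangle$.

**Lemma 10.2.** If $L$ is good in $\Gamma$ and $s\in\Gamma$, there is $A$, good in $\Gamma$, containing $L\cup\{s\}$ and finitely generated over $L$.

**Proof.** **Step 1: isolate the obstruction $T$.** Put $A_0=\langle L,s\rangle$, $M=\mathbb Q[\Gamma/L]_0$ and $x=sL-L$. By (2), $M_0=\mathbb Q[\Gamma/A_0]_0=M/\mathbb Q\Gamma x$. As $M$ is projective, write $M\oplus M'=\mathbb Q[E]$ with $E$ an $\mathfrak X$-set, and $E=E_1\sqcup E_2$, $\Gamma$-invariantly, with $E_1$ having finitely many orbits and $x\in\mathbb Q[E_1]$. Then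
$$M_0\oplus M'=\mathbb Q[E]/\mathbb Q\Gamma x=N\oplus\mathbb Q[E_2],\qquad N=\mathbb Q[E_1]/\mathbb Q\Gamma x=T\oplus P,$$
as in Lemma 9.1. Since $M'$ is projective, $T$ projects to $0$ in $M'$, so $T\subseteq M_0$. And $(M_0/T)\oplus M'\cong P\oplus\mathbb Q[E_2]$, so $\Pi=M_0/T$ is projective.

**Step 2: the candidate $A$.** Let $d(g)$ be the class of $gA_0-A_0$ in $\Pi$. This is a derivation $\Gamma\to\Pi$ vanishing on $A_0$. Let $A=\{g\in\Gamma:d(g)=0\}$, a subgroup containing $A_0$. Let $T'=\ker(M_0\to\mathbb Q[\Gamma/A]_0)$, spanned by the elements $g(aA_0-A_0)$, $g\in\Gamma$, $a\in A$. As $d(a)=0$ means $aA_0-A_0\in T$, we have $T'\subseteq T$.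

**Step 3: $T\subseteq T'$.** Let $\tau_1,\dots,\tau_r$ generate $T$. Choose $B\le\Gamma$, finitely generated over $A_0$, with all $\tau_i\in\mathbb Q[B/A_0]_0$; adjoin to $A_0$ representatives of the cosets occurring in the $\tau_i$. Let $\Pi$ be a summand of $\mathbb Q[E_\Pi]$, $E_\Pi$ an $\mathfrak X(\Gamma)$-set, hence also an $\mathfrak X(B)$-set. Apply Lemma 6.1 to $B$, with $A_0$ in the role of $L$, and to $d|_B:B\to\Pi\subseteq\mathbb Q[E_\Pi]$. We get a $B$-tree $\mathcal T$ with edge stabilizers in $\mathfrak X$ and a vertex $v_0$ fixed by $A_0$, with $\varphi(v_0)=0$ and $\varphi(bv_0)=d(b)$. So $bv_0=v_0$ implies $d(b)=0$; that is, $\mathrm{Stab}_B(v_0)\le A$.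

The map $bA_0\mapsto bv_0$ induces $\psi:\mathbb Q[B/A_0]_0\to\mathbb Q[V\mathcal T]_0\cong\mathbb Q[E\mathcal T]$, by (1), with projective target. The map $\mathrm{Ind}_B^\Gamma\psi$ is defined on $\ker(\mathbb Q[\Gamma/A_0]\to\mathbb Q[\Gamma/B])$, which contains the $\tau_i$ and hence $T$, and it has projective target by (3.4). So it vanishes on $T$, by Lemma 9.1. Hence $\psi(\tau_i)=0$. Since $\mathrm{Stab}_B(v_0)\le A$, the map $\mathbb Q[B/A_0]\to\mathbb Q[\Gamma/A]$ factors as $\mathbb Q[B/A_0]\to\mathbb Q[Bv_0]\to\mathbb Q[\Gamma/A]$, with second map $bv_0\mapsto bA$. So $\tau_i$ maps to $0$ in $\mathbb Q[\Gamma/A]$, that is, $\tau_i\in T'$.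

**Step 4: $A$ is good and finitely generated over $L$.** So $T=T'$, and $\mathbb Q[\Gamma/A]_0=M_0/T'=\Pi$ is projective: $A$ is good in $\Gamma$. As $T'=T$ is finitely generated, it is generated by $a_iA_0-A_0$ for finitely many $a_1,\dots,a_k\in A$. Let $A_1=\langle A_0,a_1,\dots,a_k\rangle\le A$. Then $\ker(\mathbb Q[\Gamma/A_0]\to\mathbb Q[\Gamma/A_1])\supseteq T=\ker(\mathbb Q[\Gamma/A_0]\to\mathbb Q[\Gamma/A])$, so $\mathbb Q[\Gamma/A_1]\to\mathbb Q[\Gamma/A]$ is injective. Hence $A=A_1$, which is finitely generated over $A_0$, so over $L$, and contains $s$. $\square$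

Lemma 10.2 can be iterated finitely often, but it says nothing about goodness of unions at limit stages. So we also need a chain of good subgroups that is continuous, at the price of countable steps.

**Lemma 10.3.** There is a continuous chain $H=G_0\le G_1\le\dots\le G_\lambda=G$, indexed by the ordinals $\alpha\le\lambda$, of good subgroups of $G$, with each $G_{\alpha+1}$ generated by $G_\alpha$ and a countable set.

**Proof.** **Step 1: closed pairs.** By Proposition 8.1 write $\omega(G)\oplus M'=\mathbb Q[E]$, $E$ an $\mathfrak X$-set, with projection $p:\mathbb Q[E]\to\omega(G)$, orbits $E_i$ ($i\in I$) and representatives $e_i\in E_i$. For $J\subseteq I$ let $E_J=\bigcup_{i\in J}E_i$. For $H\le\Delta\le G$ let $\omega_\Delta=\ker(\mathbb Q[G/H]\to\mathbb Q[G/\Delta])$. Call $(J,\Delta)$ closed if $\omega_\Delta\subseteq\mathbb Q[E_J]$ and $p(e_i)\in\omega_\Delta$ for all $i\in J$.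

**Step 2: if $(J,\Delta)$ is closed, $\Delta$ is good in $G$.** We have $p(\mathbb Q[E_J])\subseteq\omega_\Delta\subseteq\mathbb Q[E_J]$. So $p$ induces an idempotent on $\mathbb Q[E]/\mathbb Q[E_J]\cong\mathbb Q[E_{I\setminus J}]$, whose image is isomorphic to $\omega(G)/(\omega(G)\cap\mathbb Q[E_J])$ and is projective. Moreover
$$\omega(G)\cap\mathbb Q[E_J]=p(\omega(G)\cap\mathbb Q[E_J])\subseteq\omega_\Delta\subseteq\omega(G)\cap\mathbb Q[E_J],$$
so the image is $\omega(G)/\omega_\Delta=\mathbb Q[G/\Delta]_0$.

**Step 3: enlarging closed pairs.** $(\emptyset,H)$ is closed since $\omega_H=0$, and unions of chains of closed pairs are closed. Given a closed $(J,\Delta)$ and $g\in G$, adjoin $g$ to $\Delta$ and repeat the following $\omega$ times: for each new group generator $s$, adjoin to $J$ the finitely many orbits meeting $\operatorname{supp}(sH-H)$; for each new $i$, write $p(e_i)=\sum_kc_k(g_kH-H)$, a finite sum, and adjoin the $g_k$ to $\Delta$. Let $(J',\Delta')$ be the union. It is closed: $\omega_{\Delta'}$ is generated by $\omega_\Delta$ and the elements $sH-H$ for the new generators $s$, all of which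 lie in $\mathbb Q[E_{J'}]$; and $p(e_i)\in\omega_{\Delta'}$ for all $i\in J'$ by construction. Also $g\in\Delta'$, and $\Delta'$ is generated by $\Delta$ and a countable set.

**Step 4: the chain.** Carry out transfinite recursion along a well-ordering of $G$, of type $\lambda$, adjoining the $\alpha$-th element of $G$ in passing from the $\alpha$-th closed pair to the next, and taking unions at limits. $\square$

## 11. Gluing the trees

**Proof of Theorem 2.1.**

**Step 1: a chain with good, finitely generated steps.** Let $L=G_\alpha$ and $\Gamma=G_{\alpha+1}=\langle L,s_1,s_2,\dots\rangle$ be consecutive terms in Lemma 10.3. By Lemma 10.1, $L$ is good in $\Gamma$. Using Lemma 10.2 repeatedly, choose $L=A_0\le A_1\le A_2\le\cdots$, all good in $\Gamma$, with $s_i\in A_i$ and $A_i$ finitely generated over $A_{i-1}$; then $\bigcup A_i=\Gamma$. By Lemma 10.1, $A_{i-1}$ is good in $A_i$. Inserting all these chains we get a continuous chain from $H$ to $G$, again denoted $(G_\alpha)_{\alpha\le\lambda}$, in which each $G_{\alpha+1}$ is finitely generated over $G_\alpha$, and $G_\alpha$ is good in $G_{\alpha+1}$. Lemma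 6.2 with $Y=\mathbb Q[G_{\alpha+1}/G_\alpha]_0$ and $Y'=0$ gives:

**(11.1)** $G_{\alpha+1}$ acts without inversions on a tree $\mathcal T_\alpha$ with edge stabilizers in $\mathfrak X$, a vertex $v_0$ with stabilizer $G_\alpha$, and stabilizers in $\mathfrak X$ for all vertices outside $G_{\alpha+1}v_0$.

**Step 2: the recursion.** We construct, by transfinite recursion, $G_\alpha$-trees $T_\alpha$ without inversions, with all stabilizers commensurable with $H$, such that for $\beta\le\alpha$, $T_\beta\subseteq T_\alpha$ is a $G_\beta$-subtree and $\mathrm{Stab}_{G_\alpha}(w)=\mathrm{Stab}_{G_\beta}(w)$ for each vertex or edge $w$ of $T_\beta$. The last condition is what keeps stabilizers from growing at limits. Let $T_0$ be a point, with stabilizer $G_0=H$.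

**Step 3: limit $\alpha$.** Let $T_\alpha=\bigcup_{\beta<\alpha}T_\beta$, with the evident action of $G_\alpha=\bigcup_{\beta<\alpha}G_\beta$. A union of a chain of trees is a tree, and there are no inversions. If $w$ is in $T_\beta$ and $g\in G_\gamma$ fixes $w$, where $\beta\le\gamma<\alpha$, then $g\in\mathrm{Stab}_{G_\gamma}(w)=\mathrm{Stab}_{G_\beta}(w)$. So stabilizers do not change.

**Step 4: successors, the construction.** Write $L=G_\alpha$ and $A=G_{\alpha+1}$. Replace the vertices $gv_0$ of $\mathcal T_\alpha$ by disjoint trees $gT_\alpha$; that is, replace the orbit $Av_0\cong A/L$ by $A\times_LT_\alpha$. For each $A$-orbit of edges of $\mathcal T_\alpha$ choose a representative $\varepsilon$. Suppose an end of $\varepsilon$ is $gv_0$. As there are no inversions, $A_\varepsilon\le gLg^{-1}$, so $A_\varepsilon$ acts on $gT_\alpha$. Since $A_\varepsilon\in\mathfrak X$, and the vertex stabilizers of $gT_\alpha$ in $gLg^{-1}$ lie in $\mathfrak X$, $A_\varepsilon$ has finite orbits on the vertices of $gT_\alpha$. So it stabilizes a finite subtree, the hull of an orbit, hence the center of this subtree, which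 is a vertex or the midpoint of an edge; and there being no inversions, it fixes a vertex of $gT_\alpha$. Attach this end of $\varepsilon$ to such a vertex. Ends of $\varepsilon$ outside $Av_0$ are left unchanged. Extend $A$-equivariantly over the orbit of $\varepsilon$; this is well defined because $A_\varepsilon$ fixes both chosen ends. Call the result $T_{\alpha+1}$.

**Step 5: successors, verification.** Contracting the disjoint subtrees $gT_\alpha$ of $T_{\alpha+1}$ gives the tree $\mathcal T_\alpha$. Hence $T_{\alpha+1}$ is connected. A circuit in $T_{\alpha+1}$ does not lie in one $gT_\alpha$, so it would become a closed walk of positive length in $\mathcal T_\alpha$ that uses no edge twice, which is impossible in a tree. So $T_{\alpha+1}$ is a tree.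

$A$ acts without inversions: an element inverting an edge of $gT_\alpha$ would preserve $gT_\alpha$, so lie in $gLg^{-1}$, and $gLg^{-1}$ acts on $gT_\alpha$ without inversions; and an inversion of one of the remaining edges would give an inversion in $\mathcal T_\alpha$.

An element of $A$ fixing a vertex or edge $w$ of $T_\alpha$ preserves $T_\alpha$, because the subtrees $gT_\alpha$ are disjoint and permuted. So it lies in $L$, and $\mathrm{Stab}_A(w)=\mathrm{Stab}_L(w)$. Stabilizers in the translates of $T_\alpha$ are conjugates of these, so they are in $\mathfrak X$. All vertices and edges outside the translates of $T_\alpha$ have stabilizers in $\mathfrak X$ by (11.1). This completes the recursion.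

**Step 6: conclusion.** $T_\lambda$ is a $G$-tree without inversions, with all edge and vertex stabilizers commensurable with $H$. This proves Theorem 2.1, and by Section 2 it follows that Conjecture B is true. $\blacksquare$
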